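# The upper blow-up rate of the gradient for time-increasing solutions of $u_t-\Delta u=|\nabla u|^p+h$

## 1. The cubic equation on an interval

We begin with a problem in one space variable:
$$u_t-u_{xx}=|u_x|^3+h(x)\ \text{ in }(0,1)\times(0,T),\qquad u(0,t)=u(1,t)=0,\qquad u(\cdot,0)=u_0, \tag{1}$$
with $h$ and $u_0$ smooth and $u_0$ zero at the endpoints. The nonlinearity acts on the gradient, so a solution may stay bounded while its slope becomes infinite.

**Definition (gradient blow-up).** A classical solution on $[0,T)$, $T<\infty$, undergoes gradient blow-up (GBU) at time $T$ if it stays bounded while $\|\nabla u(t)\|_\infty\to\infty$ as $t\to T^-$.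

**Definition (time-increasing).** The solution is time-increasing if $u_t\ge 0$. It suffices that $\Delta u_0+|\nabla u_0|^p+h\ge0$ (here $p=3$): this says $u_t\ge0$ at $t=0$, and the maximum principle propagates it.

**Example.** Take $u_0=0$ and $h\ge0$ smooth with compact support in $(0,1)$. Then $u_t=h\ge0$ at $t=0$, so $u$ is time-increasing, and $u\ge0$. The function $w=\|h\|_\infty t-u$ satisfies $w_t-w_{xx}+(|w_x|w_x)\,w_x=\|h\|_\infty-h\ge0$ and $w\ge0$ on the parabolic boundary, so $0\le u\le\|h\|_\infty t$. Put $\varphi=\sin\pi x$, $y(t)=\int_0^1u\varphi$ and $H=\int_0^1h\varphi$. Then $y'=-\pi^2y+\int|u_x|^3\varphi+H$. By Hölder, $\|u_x\|_1\le(\int|u_x|^3\varphi)^{1/3}(\int\varphi^{-1/2})^{2/3}$, where the last integral is finite, and $y\le\|u\|_\infty\le\|u_x\|_1$. Hence $y'\ge cy^3-\pi^2y+H$. If $H$ is so large that the right-hand side is positive for all $y\ge0$, then $y$ would become infinite in finite time. This is impossible for a global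 classical solution, since $u\le\|h\|_\infty t$. The classical solution can be continued for a time that depends only on a bound for its $C^1$ norm. So it stops at a finite $T$, where $\|u_x\|_\infty\to\infty$ while $u$ is bounded. This is a time-increasing GBU solution.

We ask how fast $\|u_x(t)\|_\infty$ blows up, and look for an upper bound by a power of $T-t$.

**Tools.** I state them for $u_t-\Delta u=|\nabla u|^p+h$ in a smooth bounded domain $\Omega\subset\mathbb R^n$ with zero boundary values, because we shall need them again. In this section $n=1$, $p=3$, $\Omega=(0,1)$. Put $v=u_t$ and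
$$L=\partial_t-\Delta-b\cdot\nabla,\qquad b=p|\nabla u|^{p-2}\nabla u .$$
Differentiating the equation in $t$ gives $Lv=0$, and $v=0$ on $\partial\Omega$. The regularity needed (Section 3) is that $v$ and $\nabla v$ are continuous on $\overline\Omega\times(0,T)$, and that $u$, $v$ and each $u_{x_i}$ are $C^{2,1}$ in $\Omega\times(0,T)$. On $[\epsilon,T']$ with $0<\epsilon<T'<T$ the drift $b$ is bounded, so the textbook facts hold there.

* Comparison: if $Lw\ge0$ in $G\times(a,a']$ and $w\ge0$ on the parabolic boundary (the lateral boundary and $t=a$), then $w\ge0$.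
* Strong maximum principle: if $w\ge0$, $Lw=0$ in $\Omega\times(a,a']$, and $w(x_*,t_*)=0$ with $x_*\in\Omega$, $t_*>a$, then $w\equiv0$ on $\Omega\times(a,t_*]$.
* Hopf's lemma: if $w>0$ in $\Omega\times(a,t_*]$, $Lw=0$, and $w(x_0,t_*)=0$ at $x_0\in\partial\Omega$, then $\partial_\nu w(x_0,t_*)>0$, where $\nu$ is the **inner** unit normal.
* At a minimum of $w$ over a set that contains a spatial neighborhood of the point for times up to and including that of the point, $\nabla w=0$, $\Delta w\ge0$, $w_t\le0$, hence $Lw\le0$. At a maximum, $Lw\ge0$.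

Write $\delta(x)=\operatorname{dist}(x,\partial\Omega)$, $t_0=T/4$, $t_1=T/2$. The letters $C,c>0$ denote constants independent of $t<T$, which may change from line to line.

**Lemma 1.** Let $w\ge0$ satisfy $w_t-\Delta w-b\cdot\nabla w=0$ in $B_r(x_1)\times(t_1,T']$, continuous up to the boundary, with $|b|\le b_0$. With $\sigma=b_0^2+4n(n+1)/r^2$,
$$w(x_1,t)\ge e^{-\sigma(t-t_1)}\min_{\overline{B_r(x_1)}}w(\cdot,t_1),\qquad t_1\le t\le T'.$$

*Proof.* Let $g=1-|x-x_1|^2/r^2$. Then $|\nabla g|^2=\frac4{r^2}(1-g)$ and $\Delta g=-\frac{2n}{r^2}$. With $L=\partial_t-\Delta-b\cdot\nabla$,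
$$e^{\sigma t}L(e^{-\sigma t}g^2)=-\sigma g^2-2|\nabla g|^2-2g\Delta g-2g\,b\cdot\nabla g\le-\sigma g^2-2|\nabla g|^2+\tfrac{4n}{r^2}g+2b_0g|\nabla g|.$$
Since $2b_0g|\nabla g|\le b_0^2g^2+|\nabla g|^2$, the right-hand side is at most $-(\sigma-b_0^2)g^2-\frac4{r^2}(1-g)+\frac{4n}{r^2}g$. If $g\le\frac1{n+1}$, then $ng\le1-g$, and this is $\le0$. If $g>\frac1{n+1}$, then $(\sigma-b_0^2)g^2=\frac{4n(n+1)}{r^2}g^2\ge\frac{4n}{r^2}g$, and it is again $\le0$. Now compare $w$ with $e^{-\sigma(t-t_1)}g^2\min w(\cdot,t_1)$, which is zero on $\partial B_r(x_1)$ and at most $w$ at $t=t_1$. At $x_1$ we have $g=1$. $\square$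

**Lemma 2.** For a time-increasing GBU solution, $v>0$ in $\Omega\times(t_0,T)$, and $v(\cdot,t_1)\ge c\,\delta$ in $\Omega$.

*Proof.* Suppose $v(x_*,t_*)=0$ with $x_*\in\Omega$, $t_*\in(t_0,T)$. As $v\ge0$ and $Lv=0$, the strong maximum principle gives $v\equiv0$ on $\overline\Omega\times[t_0,t_*]$. Comparison applied to $\pm v$ from time $t_*$ on, with zero initial and lateral data, gives $v\equiv0$ on $[t_*,T)$ too. Then $u(\cdot,t)=u(\cdot,t_0)$ for $t\in[t_0,T)$, and there is no GBU, a contradiction. So $v>0$. By Hopf's lemma $\partial_\nu v(\cdot,t_1)>0$ on $\partial\Omega$; this set is compact and $v(\cdot,t_1)\in C^1(\overline\Omega)$, so $v(\cdot,t_1)\ge c\delta$ near $\partial\Omega$. Away from $\partial\Omega$, $v(\cdot,t_1)$ has a positive minimum. $\square$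

**Proposition 1.** In (1), let $h=0$ on $[0,d]\cup[1-d,1]$ for some $d\in(0,\frac12)$, let $u_0\ge0$, and let $u$ be time-increasing with GBU at $T$. Then $\|u_x(t)\|_\infty\le C/(T-t)$ for $T/2\le t<T$.

*Proof.* Write $q=u_x$. Note $u\ge u_0\ge0$.

**Step 1: bounds away from the endpoints.** By the maximum principle $0\le v\le M:=\|v(t_0)\|_\infty$ on $[t_0,T)$. Hence $u_{xx}=v-h-|q|^3\le A:=M+\|h\|_\infty$, so $f=u-\frac A2x^2$ is concave in $x$ and bounded. For $x\in[d',1-d']$, concavity gives $\frac{f(1)-f(x)}{1-x}\le f_x\le\frac{f(x)-f(0)}{x}$, so $|q|\le C_{d'}$ there, uniformly in $t\in[t_0,T)$. Thus $b=3|q|q$ is bounded on $\{\delta\ge d/2\}\times[t_1,T)$. Lemma 1, with $x_1=d$, $r=d/2$, together with Lemma 2, gives $v(d,t)\ge c>0$ for all $t\in[t_1,T)$.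

**Step 2: a function with the right sign under $L$.** On $[0,d]$ we have $h=0$, so $Lq=0$ (differentiate (1) in $x$) and $Lu=|q|^3-3|q|^3=-2|q|^3$. Where $q>0$, the equation reads $q_x=v-q^3$, and
$$L(uq)=uLq+qLu-2u_xq_x=-2q^4-2q(v-q^3)=-2qv. \tag{2}$$
The powers $q^4$ cancel exactly.

**Step 3: comparison.** Let $J=v-\varepsilon uq$ on $[0,d]\times[t_1,T']$, $T'<T$. At $x=0$, $J=0$. At $x=d$, $v\ge c$ and $uq\le C$. At $t=t_1$, $uq\le Cx$ and $v\ge cx$. So for $\varepsilon$ small, independent of $T'$, $J\ge0$ on the parabolic boundary. If $\min J<0$, it is attained at some $0<x<d$, $t>t_1$. There $uq>v/\varepsilon\ge0$, so $u>0$ and $q>0$ (recall $u\ge0$), and $LJ\le0$. But (2) gives $LJ=2\varepsilon qv>0$, since $v>0$ by Lemma 2: a contradiction. Hence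
$$u_t\ge\varepsilon\,u\,u_x\quad\text{on }[0,d]\times[t_1,T). \tag{3}$$

**Step 4: an ordinary differential inequality at the endpoint.** Let $m(t)=u_x(0,t)\ge0$. Divide (3) by $x$ and let $x\to0$: $m'(t)=v_x(0,t)\ge\varepsilon m(t)^2$. If $m(t)>0$, then $m$ stays positive and $\frac1{m(t)}-\frac1{m(s)}\ge\varepsilon(s-t)$ for $t<s<T$. Letting $s\to T$, $m(t)\le\frac1{\varepsilon(T-t)}$. By the reflection $x\mapsto1-x$ the same holds at $x=1$.

**Step 5: the boundary controls the interior.** Differentiation gives $L(q^2)=2qh'-2q_x^2$, and $q_x^2=(|q|^3+h-v)^2\ge\frac12q^6-C$. So $L(q^2)<0$ where $|q|\ge\beta_1$, for some constant $\beta_1$. A maximum of $q^2$ over $[0,1]\times[t_1,t]$ which exceeds $\beta_1^2$ therefore lies at time $t_1$ or at an endpoint, and Step 4 bounds it. $\square$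

The plan of the proof was to find a function $\Phi$ near $\partial\Omega$, bounded, zero on $\partial\Omega$, with $L\Phi\le0$, whose normal derivative at the boundary is $u_\nu^{p-1}$ up to a constant. Comparison of $v$ with $\varepsilon\Phi$ then gives $\frac{d}{dt}u_\nu\ge c\,u_\nu^{p-1}$, hence the rate $(T-t)^{-1/(p-2)}$. What becomes of this in several dimensions, for other $p$, and for general $h$?

## 2. General $p>2$ and general domains: the theorem, and the failure of $u|\nabla u|^{p-2}$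

Let $n\ge1$, $\Omega\subset\mathbb R^n$ a smooth bounded domain, $p>2$, $h\in C^\infty(\overline\Omega)$, and
$$u_t-\Delta u=|\nabla u|^p+h(x)\ \text{ in }\Omega\times(0,T),\qquad u=0\ \text{ on }\partial\Omega,\qquad u(\cdot,0)=u_0, \tag{4}$$
with $u_0$ smooth and zero on $\partial\Omega$. For every GBU solution it is known that $\|\nabla u(t)\|_\infty\ge C(T-t)^{-1/(p-2)}$ on $[T/2,T)$, with some $C>0$. For time-increasing GBU solutions, the two-sided estimate
$$C_1(T-t)^{-1/(p-2)}\le\|\nabla u(t)\|_\infty\le C_2(T-t)^{-1/(p-2)},\qquad T/2\le t<T, \tag{5}$$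
is known if $n=1$, if $\Omega$ is a ball with $u_0$ radially symmetric, or if $\Omega$ is convex and $2<p<3$. The document "Diffusive Hamilton-Jacobi Equations And Their Singularities" (https://www1.mat.uniroma1.it/ricerca/convegni/2022/mmp/talks/SOUPLET.pdf) poses the problem whether the upper estimate holds for all time-increasing GBU solutions when $\Omega$ is convex and $p\ge3$. The answer is yes, and convexity plays no role.

**Standing assumptions.** $\Omega$, $p>2$, $h$ are as above; $u$ is the classical solution of (4) on $[0,T)$; it is bounded, $u_t\ge0$, and $\|\nabla u(t)\|_\infty\to\infty$ as $t\to T^-<\infty$.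

**Theorem.** Under these assumptions (any $p>2$, convexity not required):

(a) There is $C_2>0$ with $\|\nabla u(t)\|_\infty\le C_2(T-t)^{-1/(p-2)}$ for $T/2\le t<T$. With the known lower bound, (5) holds. In particular (5) holds for convex $\Omega$ and all $p\ge3$.

(b) There is $c_1>0$ such that if $x_0\in\partial\Omega$, $t\in[T/2,T)$ and $u_\nu(x_0,t)>1$, then $u_\nu(x_0,t)^{2-p}-u_\nu(x_0,s)^{2-p}\ge c_1(s-t)$ for $t<s<T$.

(c) There are $\delta_0,c>0$ such that, for $t\in[T/2,T)$, $u_t\ge c\,u^{p-1}\delta^{2-p}$ on $\{0<\delta<\delta_0,\ u>\delta\}$.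

(d) There is $\lambda>0$ with $|\nabla u|^{p-2}\le\frac1{p-2}\left(\frac1u+\frac1\lambda\right)$ on $\{u>0\}\times[T/4,T)$. The proof of (d) does not use $u_t\ge0$.

**Notation.** Throughout,
$$\mu=p-2>0,\qquad \gamma=\tfrac{p-2}{p-1}=\tfrac{\mu}{\mu+1}\in(0,1),\qquad \beta=|\nabla u|.$$

**What breaks.** The function that replaces $uu_x$ is $u\beta^{\mu}$: its normal derivative on $\partial\Omega$ is $u_\nu^{p-1}$ where $u_\nu>0$. Take $n=1$, $h=0$, $q=u_x>0$. With $Lq=0$, $Lu=-(\mu+1)q^{\mu+2}$,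
$$L(uq^\mu)=-\mu(\mu-1)uq^{\mu-2}q_x^2-(\mu+1)q^{2\mu+2}-2\mu q^\mu q_x .$$
Evaluate this on a stationary solution on the half line, $u'=q$, $q'=-q^p$, $u(0)=0$, $q(0)=m$. There
$$L(uq^\mu)=(\mu-1)\,q^{2\mu+2}\,(1-\mu uq^\mu). \tag{6}$$
Since $(q^{-\mu})'=\mu q=\mu u'$, we have $\mu u=q^{-\mu}-m^{-\mu}$, so $1-\mu uq^\mu=(q/m)^\mu>0$. For $p=3$ the right-hand side of (6) vanishes, in agreement with (2). For $p>3$ it is positive: the function has the wrong sign, already in one dimension. For $n\ge2$ there is a second loss. In (2) we replaced $q_x$ by $v-q^3$, but the equation now gives only the trace $\Delta u$, while $\nabla u\cdot\nabla\beta$ involves the single second derivative in the direction of $\nabla u$.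

Both losses suggest a function of $u$ and $\delta$ only: then the second derivatives of $u$ enter only through $Lu$. We retain from the profile the information $\mu uq^\mu\le1$. This is statement (d) up to the correction $u/\lambda$, and it is the first thing to prove, after the preliminaries.

## 3. Regularity, and the identities for $L$

**Regularity.** Let $0<\epsilon<T'<T$. On $[\epsilon,T']$ the right-hand side $|\nabla u|^p+h$ of (4) is bounded. The $W^{2,1}_q$ estimates (local in time, up to $\partial\Omega$) show that $\nabla u$ is Hölder continuous in $(x,t)$; then the right-hand side is Hölder, and Schauder estimates give $u\in C^{2+\sigma,1+\sigma/2}(\overline\Omega\times[\epsilon,T'])$ for some $\sigma\in(0,1)$. Now let $w=\frac{u(\cdot,\cdot+\eta)-u}{\eta}$. These quotients are bounded uniformly in $\eta$, vanish on $\partial\Omega$ and satisfy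
$$w_t-\Delta w=b_\eta\cdot\nabla w,\qquad b_\eta=\int_0^1F\big((1-s)\nabla u+s\nabla u(\cdot,\cdot+\eta)\big)\,ds,\qquad F(\xi)=p|\xi|^{p-2}\xi .$$
As $p>2$, $F$ is $C^1$, so the $b_\eta$ are uniformly Hölder continuous. The $W^{2,1}_q$ and Schauder estimates, local in time and up to $\partial\Omega$, bound $w$ in $C^{2+\sigma,1+\sigma/2}$, after decreasing $\sigma$ if necessary. Let $\eta\to0$: $u_t\in C^{2+\sigma,1+\sigma/2}(\overline\Omega\times[\epsilon,T'])$. In particular $v$ and $\nabla v$ are continuous on $\overline\Omega\times(0,T)$. The same argument with interior spatial difference quotients (their equation has the additional smooth term given by the difference quotient of $h$) shows that each $u_{x_i}$ is $C^{2,1}$ in $\Omega\times(0,T)$.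

**Identities.** The product and chain rules for $L$ are
$$L(fg)=fLg+gLf-2\nabla f\cdot\nabla g,\qquad Lf(g)=f'(g)Lg-f''(g)|\nabla g|^2. \tag{7}$$
Moreover
$$Lv=0,\qquad Lu=h-(p-1)\beta^p,\qquad L\beta^2=2\nabla u\cdot\nabla h-2|D^2u|^2. \tag{8}$$
For the second, $u_t-\Delta u=\beta^p+h$ and $b\cdot\nabla u=p\beta^p$. For the third, $\partial_t\beta^2=2\nabla u\cdot\nabla(\Delta u+\beta^p+h)$, $\Delta\beta^2=2|D^2u|^2+2\nabla u\cdot\nabla\Delta u$, and $2\nabla u\cdot\nabla\beta^p=p\beta^{p-2}\nabla u\cdot\nabla\beta^2=b\cdot\nabla\beta^2$.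

Since $v\ge0$, $Lv=0$ and $v=0$ on $\partial\Omega$, we have $0\le v\le M:=\|v(t_0)\|_\infty$ on $[t_0,T)$. Hence, with $(\Delta u)^2\le n|D^2u|^2$ and $(a+b)^2\ge\frac12a^2-b^2$,
$$|D^2u|^2\ge\tfrac1n(\beta^p+h-v)^2\ge\tfrac1{2n}\beta^{2p}-C\qquad\text{on }[t_0,T). \tag{9}$$

## 4. The sharp gradient estimate $\mu u|\nabla u|^{\mu}\le1+u/\lambda$

**Lemma 3** (statement (d)). There is $\lambda\in(0,1]$ with $\beta^{p-2}\le\frac1{p-2}\left(\frac1u+\frac1\lambda\right)$ wherever $u>0$, $t\in[t_0,T)$.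

On the stationary profile $\beta^{-\mu}-\mu u\ge0$. If one runs the maximum principle on $\beta^{-\mu}-\mu u$, the terms of highest order cancel exactly (put $\Lambda'=p-2$, $\Lambda''=0$ in (10) below), and nothing is left to absorb $h$. We therefore replace $\mu u$ by a concave function of $u$ which is close to it near $u=0$.

*Proof.* Let $\Lambda(u)=(p-2)\frac{\lambda u}{\lambda+u}$ for $u>0$ and $\Lambda=0$ for $u\le0$. The claim is $g:=\beta^{p-2}\Lambda(u)\le1$.

**Step 1: a first contact point.** The function $g$ is continuous and zero on $\partial\Omega$, and $g(\cdot,t_0)<1$ for $\lambda$ small, because $\Lambda\le(p-2)\lambda$. If the lemma fails, there is a first time $t_2>t_0$ with $\max g(t_2)=1$, attained at some $x_2\in\Omega$ where $u>0$, $\beta>0$. Near $(x_2,t_2)$, for $t\le t_2$, $N=\beta^{2-p}-\Lambda(u)\ge0$, and $N(x_2,t_2)=0$. So at this point $\nabla N=0$ and $LN\le0$. We contradict the latter.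

**Step 2: a lower bound of $LN$.** Let $e=\nabla u/\beta$, so that $\nabla\beta=D^2u\,e$. By (7) and (8),
$$L\beta=\frac{L\beta^2}{2\beta}+\frac{|\nabla\beta^2|^2}{4\beta^3}=e\cdot\nabla h-\beta^{-1}\left(|D^2u|^2-|D^2u\,e|^2\right)\le\|\nabla h\|_\infty .$$
Further, $\nabla N=0$ reads $-(p-2)\beta^{1-p}\nabla\beta=\Lambda'\nabla u$, so $|\nabla\beta|=\frac{\Lambda'}{p-2}\beta^p$. Therefore
$$LN=-(p-2)\beta^{1-p}L\beta-(p-2)(p-1)\beta^{-p}|\nabla\beta|^2-\Lambda'Lu+\Lambda''\beta^2$$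
$$\ge(p-1)\Lambda'\Big(1-\frac{\Lambda'}{p-2}\Big)\beta^p+\Lambda''\beta^2-\Lambda'\|h\|_\infty-(p-2)\beta^{1-p}\|\nabla h\|_\infty. \tag{10}$$

**Step 3: the leading terms.** Put $r=u/\lambda$. Then $\Lambda'=(p-2)(1+r)^{-2}$, $\Lambda''=-\frac{2(p-2)}\lambda(1+r)^{-3}$, and at the contact point $\beta^{p-2}=\frac1\Lambda=\frac{1+r}{(p-2)\lambda r}$. As $1-(1+r)^{-2}=r(2+r)(1+r)^{-2}$, the first term of (10) is
$$(p-1)(p-2)(1+r)^{-2}\cdot\frac{r(2+r)}{(1+r)^2}\cdot\frac{1+r}{(p-2)\lambda r}\,\beta^2=\frac{(p-1)(2+r)\beta^2}{\lambda(1+r)^3},$$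
and the first two terms together equal
$$\frac{\beta^2}{\lambda(1+r)^3}\big[(p-1)(2+r)-2(p-2)\big]=\frac{\beta^2[2+(p-1)r]}{\lambda(1+r)^3}\ge\frac{\beta^2}{\lambda(1+r)^2}.$$

**Step 4: absorbing $h$.** At the contact point $\beta^{2-p}=\Lambda\le(p-2)\lambda$, so $\beta\ge((p-2)\lambda)^{-1/(p-2)}$, which is large when $\lambda$ is small. Each half of the gain dominates one error.

* $\frac{\beta^2}{2\lambda(1+r)^2}>\frac{(p-2)\|h\|_\infty}{(1+r)^2}=\Lambda'\|h\|_\infty$ for $\lambda$ small.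
* $\frac{\beta^2}{2\lambda(1+r)^2}=\frac{\lambda\beta^2}{2(\lambda+u)^2}\ge c\lambda\beta^2$ since $u$ is bounded, and $c\lambda\beta^2>(p-2)\beta^{1-p}\|\nabla h\|_\infty$ for $\lambda$ small, because $\lambda\beta^{p+1}\ge c\lambda^{1-\frac{p+1}{p-2}}=c\lambda^{-3/(p-2)}\to\infty$ as $\lambda\to0$.

So $LN>0$, a contradiction. The sign of $u_t$ was not used. $\square$

Now the estimate is integrated from the boundary. The extremal profile is $c_p\delta^\gamma$ with
$$\kappa=\mu\gamma^\mu=(\mu+1)\gamma^{\mu+1},\qquad c_p=\kappa^{-1/(p-1)},\qquad c_p^{1/\gamma}=\kappa^{-1/\mu}=\tfrac1\gamma\mu^{-1/\mu}. \tag{11}$$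
Indeed $(c_p\gamma)^{p-1}=\gamma^{p-1}/\kappa=\frac1{p-1}=1-\gamma$, and since $(\gamma-1)p=\gamma-2$, this says that $U=c_px^\gamma$ solves $U''+(U')^p=0$. It is the singular stationary solution on the half line.

**Lemma 4.** With $V=(u_+/c_p)^{1/\gamma}$, on $[t_0,T)$: $V\le\delta+C\delta^{1+\gamma}$ and $u\le C\delta^\gamma$ in $\Omega$.

*Proof.* As $1/\gamma=1+\frac1\mu>1$, $V$ is $C^1$ in $x$. Where $u>0$, (11) and Lemma 3 give
$$|\nabla V|=\tfrac1\gamma c_p^{-1/\gamma}u^{1/\mu}\beta=(\mu u\beta^\mu)^{1/\mu}\le(1+u/\lambda)^{1/\mu}\le1+Cu,$$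
the last step because $u$ is bounded; elsewhere $\nabla V=0$. Integrate along the segment from a nearest boundary point $x_0$ to $x$. It lies in $\Omega$ apart from $x_0$, has length $\delta(x)$, and $\delta(x_0+s\nu)=s$ on it. First, $|\nabla V|\le C$ gives $V\le C\delta$, hence $u\le C\delta^\gamma$. Then $|\nabla V|\le1+Cs^\gamma$ on the segment, and $V\le\delta+C\delta^{1+\gamma}$. $\square$

## 5. Interior gradient bound and lower bounds for $u_t$

In the cubic example concavity bounded $u_x$ away from the endpoints. In $\mathbb R^n$ we use a cut-off.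

**Lemma 5.** For each $d>0$, $\beta\le C_d$ on $\{\delta\ge d\}\times[t_0,T)$.

*Proof.* Let $\rho_0\in C^2(\overline\Omega)$ be positive in $\Omega$ and zero on $\partial\Omega$, for instance the solution of $-\Delta\rho_0=1$ with zero boundary values. Put $\eta=\rho_0^4$ and $Z=\eta\beta^2$. Then $|\nabla\eta|=4\rho_0^3|\nabla\rho_0|\le C\eta^{3/4}$ and $|\Delta\eta|\le C\eta^{1/2}$. Let $t_2<T$ and consider a maximum point of $Z$ over $\overline\Omega\times[t_0,t_2]$. If it lies on $\partial\Omega$ (where $Z=0$) or at $t=t_0$, then $Z\le C$. Otherwise $LZ\ge0$ there. By (7) and (8),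
$$0\le LZ=\eta L\beta^2+\beta^2L\eta-2\nabla\eta\cdot\nabla\beta^2 .$$
Here $\eta L\beta^2\le C\eta\beta-2\eta|D^2u|^2$, $\beta^2L\eta=-\beta^2(\Delta\eta+b\cdot\nabla\eta)\le C(\eta^{1/2}\beta^2+\eta^{3/4}\beta^{p+1})$, and
$$|2\nabla\eta\cdot\nabla\beta^2|\le4|\nabla\eta|\beta|D^2u|\le\eta|D^2u|^2+4\eta^{-1}|\nabla\eta|^2\beta^2\le\eta|D^2u|^2+C\eta^{1/2}\beta^2 .$$
Hence $\eta|D^2u|^2\le C(\eta\beta+\eta^{1/2}\beta^2+\eta^{3/4}\beta^{p+1})$. Divide by $\eta$ and use (9):
$$\beta^{2p}\le C(1+\beta+\eta^{-1/2}\beta^2+\eta^{-1/4}\beta^{p+1}).$$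
If $Z<1$ or $\beta<1$ at the point, then $Z\le C$. If $Z\ge1$ and $\beta\ge1$, then $\eta=Z/\beta^2\ge\beta^{-2}$, so $\beta^{2p}\le C(1+\beta+\beta^3+\beta^{p+3/2})$. As $2p>3$ and $2p>p+\frac32$, this gives $\beta\le C$ and $Z\le C$. In all cases $Z\le C$ with $C$ independent of $t_2$. $\square$

**Lemma 6.**
(i) $v(\cdot,t_1)\ge c\delta$ in $\Omega$.
(ii) For each $d>0$, $v\ge c_d>0$ on $\{\delta\ge d\}\times[t_1,T)$.
(iii) There are $\delta_1,\varepsilon_1>0$ with $v\ge\varepsilon_1\delta$ on $\{\delta\le\delta_1\}\times[t_1,T)$.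

*Proof.* (i) is Lemma 2.

(ii) Let $\delta(x_1)\ge d$ and $r=d/2$. On $\overline{B_r(x_1)}\subset\{\delta\ge d/2\}$ we have $|b|\le b_0$ by Lemma 5 and $v(\cdot,t_1)\ge c$ by (i), with $b_0,c$ depending on $d$ only. Lemma 1 gives $v(x_1,t)\ge ce^{-\sigma(T-t_1)}$ for $t\in[t_1,T)$.

(iii) The purpose is a linear lower bound at the boundary, uniform up to $T$; the difficulty is that $b$ is not bounded there. We use a comparison function that contains $u$, because $Lu$ contains the term $-(p-1)\beta^p$, which absorbs the drift. Let $d_0>0$ be such that $\delta\in C^2(\{\delta\le d_0\})$ with $|\Delta\delta|\le C_\Omega$ there (in a ball $B_R$, for example, $\delta=R-|x|$ and $\Delta\delta=-(n-1)/|x|$). Choose $K\ge1$ with $u(\cdot,t_0)\ge-(K-1)\delta$. Since $u_t\ge0$,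
$$u\ge-(K-1)\delta\quad\text{on }[t_0,T). \tag{12}$$
Let $\psi=K(\delta+N\delta^2)$ and $\delta_1\le\min(d_0,\frac1{2N})$. Then $u+\psi\ge\delta$ on $\{\delta\le\delta_1\}$. There $|\nabla\psi|=K(1+2N\delta)\le2K$ and $\Delta\psi=K(1+2N\delta)\Delta\delta+2KN\ge K(2N-2C_\Omega)$. By Young's inequality $p\beta^{p-1}|\nabla\psi|\le(p-1)\beta^p+|\nabla\psi|^p$,
$$L(u+\psi)=h-(p-1)\beta^p-\Delta\psi-b\cdot\nabla\psi\le h-\Delta\psi+|\nabla\psi|^p\le\|h\|_\infty-K(2N-2C_\Omega)+(2K)^p\le0$$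
for $N$ large. For $\varepsilon_1$ small, $v\ge\varepsilon_1(u+\psi)$ on the parabolic boundary of $\{\delta<\delta_1\}\times(t_1,T)$: on $\partial\Omega$ both sides vanish; on $\delta=\delta_1$ use (ii) and the boundedness of $u+\psi$; at $t=t_1$ use (i) and $u(\cdot,t_1)+\psi\le C\delta$. Comparison on $[t_1,T']$, for every $T'<T$, gives $v\ge\varepsilon_1(u+\psi)\ge\varepsilon_1\delta$. $\square$

## 6. The quotient $S=\kappa u^{p-1}\rho^{2-p}$

We look for a function of $u$ and $\delta$ that can replace $u\beta^{p-2}$. Try $u^A\delta^{-B}$. It should stay of order one on the singular profile $u=c_p\delta^\gamma$, so $A\gamma=B$; and where $u\sim u_\nu\delta$ it should vanish linearly, so $A-B=1$. As $1-\gamma=\frac1{p-1}$, this forces $A=p-1$, $B=p-2$, and then the slope at the boundary is $u_\nu^{p-1}$, as wanted. So let $\rho$ be a positive $C^2$ function, a substitute for $\delta$, and where $u>0$ put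
$$S=\kappa u^{p-1}\rho^{2-p}=(V/\rho)^\mu. \tag{13}$$
(The second form holds because $V^\mu=(u/c_p)^{\mu/\gamma}=(u/c_p)^{\mu+1}=\kappa u^{p-1}$.) With $\rho=\delta$, the singular profile has $S=1$.

**Computation of $LS$.** Put $X=\frac{\nabla u}u$, $Y=\frac{\nabla\rho}\rho$, $a=u\beta^{p-2}$ and $W=(\mu+1)X-\mu Y$. Then $b=paX$, $\beta^p/u=a|X|^2$, $\nabla S=SW$. For positive $g$, (7) gives $-Lg/g=-L\log g+|\nabla\log g|^2$. Hence, by (8) and $p=\mu+2$,
$$-L\log u=(\mu+1)a|X|^2-|X|^2-\tfrac hu,\qquad -L\log\rho=\tfrac{\Delta\rho}\rho+(\mu+2)aX\cdot Y-|Y|^2. \tag{14}$$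
Since $\log S=\log\kappa+(\mu+1)\log u-\mu\log\rho$,
$$-\frac{LS}S=a\big[(\mu+1)^2|X|^2-\mu(\mu+2)X\cdot Y\big]-(\mu+1)|X|^2+\mu|Y|^2+|W|^2-(\mu+1)\frac hu-\mu\frac{\Delta\rho}\rho .$$
Expanding $|W|^2$, the three terms without $a$ that are quadratic combine: $-(\mu+1)|X|^2+\mu|Y|^2+|W|^2=\mu(\mu+1)|X-Y|^2$, and $X-Y=\frac{W-Y}{\mu+1}$. So
$$-\frac{LS}S=a\big[(\mu+1)^2|X|^2-\mu(\mu+2)X\cdot Y\big]+\gamma|W-Y|^2-(\mu+1)\frac hu-\mu\frac{\Delta\rho}\rho. \tag{15}$$

**The term with $a$.** Here $a=u^{\mu+1}|X|^\mu=\kappa^{-1}S\rho^\mu|X|^\mu$. The function $f(\xi)=(\mu+1)^2\xi^{\mu+2}-\mu(\mu+2)|Y|\xi^{\mu+1}$ has $f'(\xi)=(\mu+2)(\mu+1)\xi^\mu[(\mu+1)\xi-\mu|Y|]$. So its minimum on $[0,\infty)$ is at $\xi=\gamma|Y|$, with value $\gamma^{\mu+1}|Y|^{\mu+2}[\mu(\mu+1)-\mu(\mu+2)]=-\mu\gamma^{\mu+1}|Y|^{\mu+2}$. As $\kappa=(\mu+1)\gamma^{\mu+1}$, we have $\kappa^{-1}\mu\gamma^{\mu+1}=\gamma$, and the $a$-term in (15) is at least $-\gamma S\rho^\mu|Y|^{\mu+2}$. With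 the scaled vectors
$$x=\rho X,\qquad y=\rho Y=\nabla\rho,\qquad w=\rho W,$$
if $|y|\ge1$, then multiplication of (15) by $\rho^2$ gives
$$-\rho^2\frac{LS}S\ge\gamma|w-y|^2-\gamma S|y|^2-e,\qquad e:=\gamma S(|y|^\mu-1)|y|^2+(\mu+2)\rho^2\frac{|h|}u+\mu\rho|\Delta\rho|. \tag{16}$$
(The coefficient of $|h|/u$ is enlarged from $\mu+1$ to $\mu+2$ for later use.)

**$S$ alone fails for $p>3$.** Take $n=1$, $h=0$, $\rho=x_1$ the coordinate, and the stationary solution $u=c_p\big[(x_1+1)^\gamma-1\big]$ on the half line. Write $r=x_1$ and let $r\to\infty$. Then $S=\big((r+1)^\gamma-1\big)^{\mu+1}r^{-\mu}$, and because $\mu=\gamma(\mu+1)$ and $\frac1r=o(r^{-\gamma})$,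
$$1-S=(\mu+1)r^{-\gamma}+o(r^{-\gamma}),\qquad x=\frac{ru'}{u}=\gamma\big(1+r^{-\gamma}+o(r^{-\gamma})\big),\qquad w=(\mu+1)x-\mu=\gamma(1-S)+o(1-S).$$
The $a$-term times $\rho^2$ is $-\gamma S+O((x-\gamma)^2)$, since $\gamma$ is the minimum point of $f$ (for $|Y|=1$ after scaling). So by (15)
$$-r^2\frac{LS}S=-\gamma S+\gamma(1-w)^2+O((1-S)^2)=\gamma(1-2\gamma)(1-S)+o(1-S).$$
For $p>3$ we have $\gamma>\frac12$, and $LS>0$: again the wrong sign, now near $S=1$.

**Which terms can help.** For a function $\phi(S)$ with $\phi'>0$, $\phi''>0$, (7) adds $\phi''|\nabla S|^2\ge0$ to $-L\phi(S)$. Let $\phi''/\phi'=\frac k{1-S}$, i.e. $\phi'$ proportional to $(1-S)^{-k}$. By (16), and since $|\nabla S|=S|W|$,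
$$-\rho^2L\phi(S)\ge\phi'S\,(D-e),\qquad D:=\gamma|w-y|^2-\gamma S|y|^2+\frac{kS}{1-S}|w|^2 .$$
Expand $\frac\gamma{1-S}|w-(1-S)y|^2=\frac{\gamma}{1-S}|w|^2-2\gamma w\cdot y+\gamma(1-S)|y|^2$ to see that
$$D=\frac\gamma{1-S}\big|w-(1-S)y\big|^2+(k-\gamma)\frac S{1-S}|w|^2. \tag{17}$$
So $D\ge0$ for all $w$ as soon as $k\ge\gamma$, for every $p>2$. The function $\phi$ is bounded on $0\le S<1$ if $k<1$. Since $\gamma<1$, there is room for $\gamma<k<1$. If $e$ were zero and $S<1$, we would be done.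

## 7. The subsolution $\Phi=1-(1-S)^\theta+u^\tau S$

Three things remain: $S<1$ must be guaranteed, with some control on $1-S$ because $\phi'$ is singular at $S=1$; the error $e$ (curvature of $\partial\Omega$, $h$, choice of $\rho$) must be absorbed; and $D$, which is to absorb it, is small when $w=(1-S)y$ and $S$ is near $0$ or $1$. The first is settled by taking $\rho$ slightly larger than $\delta$, so that Lemma 4 leaves a gap. For the last we add a small corrector $u^\tau S$.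

**Choice of constants.** Fix
$$\alpha=\tfrac\gamma2,\quad k=\tfrac{1+\gamma}2\in(\gamma,1),\quad\theta=1-k,\quad\tau=\tfrac{\alpha(1-k)}2\in(0,1),\quad\rho=\delta+\delta^{1+\alpha},\quad\phi(S)=1-(1-S)^\theta,\quad\Phi=\phi(S)+u^\tau S,$$
for $0<\delta\le\delta_0$, $u>0$, where $\delta_0\le\min(\delta_1,1)$ is small, to be chosen. For $\delta_0$ small, $\rho\le2\delta$ and $1\le|\nabla\rho|=1+(1+\alpha)\delta^\alpha\le2$.

**The gap.** By Lemma 4 and $\alpha<\gamma$, $V\le\delta+\frac12\delta^{1+\alpha}$ for $\delta_0$ small. So $V/\rho\le1-\frac{\delta^\alpha/2}{1+\delta^\alpha}\le1-\frac14\delta^\alpha$ on $[t_0,T)$. As $1-(1-s)^\mu\ge\min(1,\mu)s$ on $[0,1]$,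
$$1-S=1-(V/\rho)^\mu\ge c\,\delta^\alpha. \tag{18}$$
Thus $0<S<1$, and $\Phi$ is well defined for $0<\delta\le\delta_0$ and $C^{2,1}$ where $0<\delta<\delta_0$, $u>0$.

**Proposition 2.** For $\delta_0$ small, $L\Phi<0$ in $\mathcal D=\{0<\delta<\delta_0,\ t_1<t<T,\ u>\delta\}$.

*Proof.*

**Step 1: the size of $e$.** In $\mathcal D$ we have $u>\delta$ and $\rho\le2\delta$, so $\rho^2|h|/u\le C\delta$. Also $\Delta\rho=(1+(1+\alpha)\delta^\alpha)\Delta\delta+\alpha(1+\alpha)\delta^{\alpha-1}$, so $\rho|\Delta\rho|\le C\delta^\alpha$; and $0\le|y|^\mu-1\le C\delta^\alpha$. Hence $0\le e\le C\delta^\alpha$.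

**Step 2: lower bounds for $D$.** Here $\phi'=\theta(1-S)^{-k}$ and $\phi''/\phi'=\frac k{1-S}$, so the computation of Section 6 gives $-\rho^2L\phi\ge\phi'S(D-e)$, with $D$ as in (17). The minimum over $w$ of $A|w-w_0|^2+A'|w|^2$ is $\frac{AA'}{A+A'}|w_0|^2$. With $A=\frac\gamma{1-S}$, $A'=\frac{(k-\gamma)S}{1-S}$, $w_0=(1-S)y$, and $\gamma+(k-\gamma)S\le1$,
$$D\ge\gamma(1-S)|y|^2\frac{(k-\gamma)S}{\gamma+(k-\gamma)S}\ge\gamma(k-\gamma)S(1-S)|y|^2,\qquad D\ge\gamma|w-(1-S)y|^2, \tag{19}$$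
where the second bound follows from (17) and $\frac1{1-S}\ge1$.

**Step 3: the corrector.** From $-Lg/g=-L\log g+|\nabla\log g|^2$ with $g=u^\tau S$ and $\nabla\log g=\tau X+W$,
$$-\frac{L(u^\tau S)}{u^\tau S}=-\frac{LS}S+\tau(-L\log u)+2\tau X\cdot W+\tau^2|X|^2 .$$
By (14), $-L\log u$ contributes a further $-\tau h/u$, so the total coefficient of $|h|/u$ is at most $\mu+1+\tau\le\mu+2$ and is covered by $e$. The bound of the $a$-term from $-LS/S$ is as in Section 6. Hence $-\rho^2L(u^\tau S)\ge u^\tau S(B-e)$ with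
$$B=\gamma|w-y|^2-\gamma S|y|^2+\tau\big[(\mu+1)a|x|^2-(1-\tau)|x|^2+2x\cdot w\big],\quad x=\frac{w+\mu y}{\mu+1},\quad a=\kappa^{-1}S|x|^\mu. \tag{20}$$

**Step 4: the corrector is strictly good where $D$ is small.** Claim: there are $c_0,C_0>0$ with
$$B\ge c_0-C_0D\qquad\text{for all }S\in(0,1),\ w\in\mathbb R^n,\ 1\le|y|\le2. \tag{21}$$
Suppose not. Then for each $j\ge1$ there are $(S_j,w_j,y_j)$, with values $B_j$, $D_j$, such that $B_j<\frac1j-jD_j$. Since the $a$-term in (20) is $\ge0$, $B\ge-C(1+|w|^2)$; and (19) gives $D\ge\frac\gamma2|w|^2-C$. So $-C(1+|w_j|^2)<\frac1j-j\big(\frac\gamma2|w_j|^2-C\big)$, which bounds $|w_j|$. Then $B_j$ is bounded below, so $jD_j\le C$ and $D_j\to0$; and $D_j\ge0$ gives $B_j<\frac1j$, so $\limsup B_j\le0$. Pass to a convergent subsequence, with limit $(S,w,y)$, $S\in[0,1]$, $1\le|y|\le2$. By (19), $S(1-S)=0$ and $w=(1-S)y$. The expression $B$ is continuous for $S\in[0,1]$.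

* If $S=0$: $w=y$, $x=y$, $a\to0$, and $\lim B_j=\tau[-(1-\tau)+2]|y|^2=\tau(1+\tau)|y|^2>0$.
* If $S=1$: $w=0$, $x=\gamma y$, and $a\to\kappa^{-1}\gamma^\mu|y|^\mu=\frac{|y|^\mu}\mu\ge\frac1\mu$. Since $\gamma|w-y|^2-\gamma S|y|^2\to0$, $\lim B_j\ge\tau\gamma^2|y|^2\big[\frac{\mu+1}\mu-1+\tau\big]>0$.

Both contradict $\limsup B_j\le0$. The constants $c_0,C_0$ do not depend on $\delta_0$.

**Step 5: putting the pieces together.** In $\mathcal D$, Steps 2, 3 and (21) give
$$-\rho^2L\Phi\ge\phi'S(D-e)+u^\tau S(B-e)\ge S\big\{(\phi'-C_0u^\tau)D+c_0u^\tau-u^\tau e-\phi'e\big\}.$$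
For $\delta_0$ small:

* $\phi'\ge\theta\ge C_0u^\tau$, because $u\le C\delta^\gamma$ (Lemma 4), and $D\ge0$;
* $e\le\frac{c_0}4$ by Step 1;
* by (18) and Step 1, $\phi'e\le C\delta^{-k\alpha}\delta^\alpha=C\delta^{2\tau}\le\frac{c_0}4\delta^\tau\le\frac{c_0}4u^\tau$, because $\alpha(1-k)=2\tau$ and $u>\delta$.

So $-\rho^2L\Phi\ge\frac{c_0}2Su^\tau>0$. $\square$

## 8. Comparison of $u_t$ with $\Phi$, and the inequality on the boundary

**Lemma 7.** For some $\varepsilon>0$, $v\ge\varepsilon\Phi$ in $\{0<\delta<\delta_0,\ t_1\le t<T,\ u>\delta\}$.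

*Proof.* Fix $T'\in(t_1,T)$ and let $\mathcal K=\{\delta\le\delta_0,\ t_1\le t\le T',\ u\ge\delta\}$, a compact set. Put $\Phi=0$ on $\{\delta=0\}$ and $J=v-\varepsilon\Phi$.

**Step 1: $\Phi\le CS$, and $J$ is continuous on $\mathcal K$.** The function $\phi$ is convex with $\phi(0)=0$, so $\phi\le2\phi(\frac12)S$ for $S\le\frac12$; and $\phi\le1\le2S$ for $\frac12\le S<1$. As $u$ is bounded, $\Phi\le CS$. On $[t_1,T']$ we have $u\le C_{T'}\delta$, and $\rho\ge\delta$, so $S\le C'_{T'}\delta$ and $\Phi\to0$ as $\delta\to0$. This constant depends on $T'$, but it is used only for continuity.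

**Step 2: $J\ge0$ on the following parts of $\mathcal K$, with $\varepsilon$ independent of $T'$.**

* $\delta=0$: $J=0$.
* $\delta=\delta_0$: $v\ge c$ by Lemma 6(ii), and $\Phi\le C$.
* $u=\delta>0$: $S\le\kappa\delta^{p-1}\delta^{2-p}=\kappa\delta$, so $\Phi\le C\delta$, while $v\ge\varepsilon_1\delta$ by Lemma 6(iii).
* $t=t_1$: $u\le C\delta$, so $S\le C\delta$ and $\Phi\le C\delta$, while $v\ge c\delta$ by Lemma 6(i).

**Step 3: no negative minimum.** If $\min_{\mathcal K}J<0$, it is attained where $0<\delta<\delta_0$, $u>\delta$, $t_1<t\le T'$. By continuity of $u$, a neighborhood of the point, for times up to $t$, lies in $\mathcal K$. So $LJ\le0$ there. But $LJ=-\varepsilon L\Phi>0$ by Proposition 2, a contradiction. Hence $J\ge0$ on $\mathcal K$, for every $T'<T$. $\square$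

**Proof of (c).** As $\phi$ is convex in $S$, $\phi(0)=0$ and $\phi'\ge\theta$, we have $\Phi\ge\phi\ge\theta S$. Lemma 7 gives
$$v\ge\varepsilon\theta\kappa\,u^{p-1}\rho^{2-p}\qquad\text{where }0<\delta<\delta_0,\ u>\delta,\ t\in[t_1,T), \tag{22}$$
and $\rho\le2\delta$ gives $v\ge c\,u^{p-1}\delta^{2-p}$ there. $\square$

**Proof of (b).** The purpose is to divide (22) by $\delta$ at a boundary point. Let $x_0\in\partial\Omega$ and $m(t)=u_\nu(x_0,t)$. Since $u(\cdot,t)-u(\cdot,t')=\int_{t'}^tv\,ds$ and $\nabla v$ is continuous on $\overline\Omega\times(0,T)$, $m$ is $C^1$ with $m'(t)=\partial_\nu v(x_0,t)$; this is $\ge0$ because $v\ge0$ in $\Omega$ and $v=0$ on $\partial\Omega$. Suppose $m(t)>1$, $t\in[t_1,T)$. For small $s>0$ the point $x_0+s\nu$ has $\delta=s$ and $u>\delta$. Hence by (22)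
$$m'(t)=\lim_{s\to0}\frac{v(x_0+s\nu,t)}s\ge\varepsilon\theta\kappa\lim_{s\to0}\Big(\frac{u(x_0+s\nu,t)}s\Big)^{p-1}\Big(\frac s{\rho}\Big)^{p-2}=\varepsilon\theta\kappa\,m(t)^{p-1}, \tag{23}$$
because $\rho/s=1+s^\alpha\to1$. Since $m$ is nondecreasing, it stays above $1$, and (23) holds at all later times. So $(m^{2-p})'=-(p-2)m^{1-p}m'\le-c_1:=-(p-2)\varepsilon\theta\kappa$ on $[t,T)$, and integration from $t$ to $s$ gives (b). The constant $c_1$ does not depend on $x_0$ or $t$. $\square$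

**Proof of (a).** **On the boundary.** Letting $s\to T$ in (b), $m(t)^{2-p}\ge c_1(T-t)$ when $m(t)>1$, so $u_\nu(x_0,t)\le\max\{1,(c_1(T-t))^{-1/(p-2)}\}$ for all $x_0\in\partial\Omega$, $t\in[t_1,T)$. By (12), $u_\nu\ge-K$. Since $u=0$ on $\partial\Omega$, $|\nabla u|=|u_\nu|$ there, and as $T-t\le T$,
$$\max_{\partial\Omega}|\nabla u(t)|\le C(T-t)^{-1/(p-2)},\qquad t\in[t_1,T).$$

**In the interior.** By (8) and (9), $L\beta^2\le2\beta\|\nabla h\|_\infty-\frac1n\beta^{2p}+C$, so there is $\beta_1>0$ with $L\beta^2<0$ wherever $\beta\ge\beta_1$, $t\ge t_0$. At a maximum point of $\beta^2$ over $\overline\Omega\times[t_1,t]$ with $x\in\Omega$ and time later than $t_1$ one has $L\beta^2\ge0$. So the maximum, if larger than $\beta_1^2$, is attained at time $t_1$ or on $\partial\Omega$. Therefore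
$$\|\nabla u(t)\|_\infty\le\max\Big\{\beta_1,\ \|\nabla u(t_1)\|_\infty,\ \max_{t_1\le s\le t}\max_{\partial\Omega}|\nabla u(s)|\Big\}\le C_2(T-t)^{-1/(p-2)},\qquad\tfrac T2\le t<T,$$
where the last step uses that $(T-s)^{-1/(p-2)}$ increases with $s$ and is bounded below by a positive constant. Together with the known lower bound this is (5). Statement (d) is Lemma 3, and the Theorem is proved. $\blacksquare$
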